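# Very well-covered graphs whose independence polynomials are not unimodal

## 1. Stable sets, well-covered graphs and unimodal sequences

All graphs are finite, undirected and simple, and have at least one vertex. $K_t$ is the complete graph on $t$ vertices, and $N(A)$ is the set of vertices with a neighbor in $A$.

**Definition (stable set, independence polynomial).** A *stable set* in a graph $G$ is a set of pairwise non-adjacent vertices. The *stability number* $\alpha(G)$ is the size of a largest one. Let $s_k=s_k(G)$ be the number of stable sets of size $k$, so $s_0=1$. The *independence polynomial* is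
$$I(G;x)=\sum_{k=0}^{\alpha(G)}s_kx^k .$$

*Example.* For the path $P_3$ with vertices $a,b,c$ in order, the stable sets are $\emptyset$, three singletons and $\{a,c\}$, so $I(P_3;x)=1+3x+x^2$.

**Definition (unimodal).** A sequence $a_0,\dots,a_n$ of real numbers is *unimodal* if there is $k\in\{1,\dots,n\}$ with $0\le a_0\le a_1\le\dots\le a_{k}\ge a_{k+1}\ge\dots\ge a_n$. We call $I(G;x)$ unimodal if its coefficient sequence is.

*Example.* $(1,3,3,2)$ is unimodal and $(1,4,2,3)$ is not. To refute unimodality it is enough to find a *valley*: indices $i<j<l$ with $a_i>a_j<a_l$. Indeed, suppose $k$ is as in the definition. If $j\le k$ then $a_i\le a_j$, and if $j\ge k$ then $a_j\ge a_l$; both contradict the valley.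

**Definition (well-covered, very well-covered).** A graph is *well-covered* if all its maximal (with respect to inclusion) stable sets have the same size. A well-covered graph is *very well-covered* if it has no isolated vertices and its order equals $2\alpha(G)$.

*Example.* $P_3$ is not well-covered, since $\{b\}$ and $\{a,c\}$ are both maximal. $K_3$ is well-covered with $\alpha=1$, but has order $3\neq2$, so it is not very well-covered. The cycle $C_4$ is very well-covered: its maximal stable sets are the two pairs of opposite vertices, and its order is $4=2\cdot2$.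

**Definition (pendant extension).** $G^*$ is the graph obtained from $G$ by appending a single pendant edge to each vertex: each $v\in V(G)$ gets its own new neighbor $v'$, of degree one.

*Example.* $K_1^*=K_2$, and $K_2^*$ is the path $P_4$, with $I(P_4;x)=1+4x+3x^2$.

**Lemma 1.** For any graph $G$ with $n$ vertices, $G^*$ is very well-covered and $\alpha(G^*)=n$.

*Proof.* Let $T$ be a maximal stable set of $G^*$ and let $v\in V(G)$. Then $T$ does not contain both $v$ and $v'$, which are adjacent. If it contained neither, $T\cup\{v'\}$ would be stable, because the only neighbor of $v'$ is $v$. So $T$ contains exactly one of $v,v'$ for each $v$, and $|T|=n$. The order of $G^*$ is $2n$, and no vertex is isolated. $\blacksquare$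

**Definition (join, union, coefficientwise order).** $A\vee B$ is the *join*: disjoint copies of $A$ and $B$ with all edges between them. $A\cup B$ is the disjoint union, and $rK_t$ is the disjoint union of $r$ copies of $K_t$. We write $[x^j]P$ for the coefficient of $x^j$ in $P$, and "$P\le Q$ coefficientwise" means $[x^j]P\le[x^j]Q$ for all $j$.

*Example.* $K_1\vee 2K_1=P_3$. Also $(1+x)^2\le(1+x)(1+3x)$ coefficientwise, since $(1,2,1)\le(1,4,3)$ entry by entry.

## 2. The unimodality conjecture, restricted to very well-covered graphs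

J.I. Brown, K. Dilcher and R.J. Nowakowski conjectured that $I(G;x)$ is unimodal for every well-covered graph $G$. T.S. Michael and W.N. Traves gave well-covered graphs for which it is not, so the conjecture is false in that generality. For graphs of the form $G^*$, Levit and Mandrescu showed that $I(G^*;x)$ is unimodal whenever $\alpha(G)\le4$. The paper "Unimodality of independence polynomials of very well-covered graphs" is the source of the question that remains:

> Is $I(G;x)$ unimodal for every very well-covered graph $G$?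

The answer is **no**, already for graphs of the form $G^*$. We shall see where a valley could be, which graphs $G$ cannot produce one in $G^*$, how to build one valley, and then how to build any number of peaks with heights in any prescribed order.

## 3. Complete graphs, empty graphs and complete bipartite graphs

**The path $P_3$.** A stable set of $P_3^*$ is a stable set $S$ of $P_3$ together with any pendants not attached to $S$. Summing over $|S|=0,1,2$,
$$I(P_3^*;x)=(1+x)^3+3x(1+x)^2+x^2(1+x)=1+6x+10x^2+5x^3 .$$
As a check, $P_3^*$ has 6 vertices and 5 edges, and $\binom62-5=10$. The polynomial is unimodal.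

**Complete graphs.** In the same way, $I(K_n^*;x)=(1+x)^n+nx(1+x)^{n-1}=(1+x)^{n-1}\bigl(1+(n+1)x\bigr)$. For $n=3$ this is $1+6x+9x^2+4x^3$. All roots are real and negative, so by Newton's inequalities the coefficients are log-concave. Being positive, they are unimodal (the peak can be taken at an index $\ge1$ because $s_0=1\le s_1$).

**Empty graphs.** $(nK_1)^*=nK_2$ and $I=(1+2x)^n$, again real-rooted and unimodal.

**A family not built by pendants.** $K_{r,r}$ has exactly two maximal stable sets, its sides, so it is very well-covered with $\alpha=r$. Here $I=2(1+x)^r-1$ has coefficients $1,2r,2\binom r2,\dots,2$, which are unimodal. The case $r=2$ is $C_4$, with $1+4x+2x^2$.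

## 4. A perfect matching makes both ends of the sequence monotone

A sensible start is a general argument: compare $s_k$ and $s_{k+1}$ by counting pairs. This settles all but a window of indices.

**Proposition 2 (bounds due to Levit–Mandrescu).** If $H$ is very well-covered with $\alpha=\alpha(H)$, then
$$s_0\le\dots\le s_{\lceil\alpha/2\rceil}\qquad\text{and}\qquad s_{\lceil(2\alpha-1)/3\rceil}\ge\dots\ge s_\alpha .$$
Hence if $s_i>s_j<s_l$ with $i<j<l$, then $\lceil\alpha/2\rceil<j<\lceil(2\alpha-1)/3\rceil$. The set of limit points of ratios $j/\alpha$ of such valleys, as $\alpha\to\infty$, is exactly $[\frac12,\frac23]$.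

Here we prove everything except that *every* point of $[\frac12,\frac23]$ is a limit point. That needs Theorem 8 and is done in Section 10. Steps 1 and 2 are results of Berge and Favaron.

**Step 1: a Hall-type condition.** *This step prepares for Hall's theorem.* Claim: in a well-covered graph without isolated vertices, $|A|\le|N(A)|$ for every stable set $A$.

Suppose not, and let $A$ be an inclusion-minimal stable set with $|A|>|N(A)|$. Then $A\neq\emptyset$, and as there are no isolated vertices we can pick $v\in N(A)$. Let $S$ be a maximal stable set containing $v$, so $|S|=\alpha$. Some neighbor of $v$ lies in $A$ and, as $v\in S$, not in $S$. Hence $A\cap S\subsetneq A$.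

The set $(S\setminus N(A))\cup A$ is stable, since no vertex of $S\setminus N(A)$ has a neighbor in $A$. Because $A$ is stable, $A\cap N(A)=\emptyset$. So $A\cap S\subseteq S\setminus N(A)$, and the set has size $|S|-|S\cap N(A)|+|A\setminus S|$. This is at most $\alpha=|S|$, so
$$|A\setminus S|\le|S\cap N(A)| .$$
By minimality of $A$, $|A\cap S|\le|N(A\cap S)|$. The set $N(A\cap S)$ lies in $N(A)$ and, as $S$ is stable, is disjoint from $S$. So
$$|A\cap S|\le|N(A)\setminus S| .$$
Adding the two inequalities gives $|A|\le|N(A)|$, a contradiction.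

**Step 2: a perfect matching.** *This step uses that the order is exactly $2\alpha$.* Let $H$ be very well-covered and let $S$ be a stable set with $|S|=\alpha$. Every $A\subseteq S$ is stable with $N(A)\subseteq V(H)\setminus S$, so by Step 1 and Hall's theorem there is a matching of $S$ into $V(H)\setminus S$. Since $|V(H)\setminus S|=2\alpha-\alpha=\alpha$, this matching is perfect.

**Step 3: counting extensions.** *This step bounds $s_{k+1}/s_k$ from both sides.* For $0\le k<\alpha$ and a stable set $S$ with $|S|=k$, let $\phi(S)$ be the number of vertices $v\notin S$ with $S\cup\{v\}$ stable. Every stable set of size $k+1$ arises from exactly $k+1$ pairs $(S,v)$, so $(k+1)s_{k+1}=\sum_{|S|=k}\phi(S)$.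

Since $H$ is well-covered, $S$ extends to a stable set of size $\alpha$, so $\phi(S)\ge\alpha-k$. Each edge of the perfect matching contains at most one vertex of $S$, so $S$ meets exactly $k$ of its edges. The $2k$ endpoints of these edges are either in $S$ or adjacent to $S$, so $\phi(S)\le2\alpha-2k$. Hence
$$(\alpha-k)s_k\le(k+1)s_{k+1}\le2(\alpha-k)s_k . \tag{1}$$

**Step 4: monotonicity and the window.** *This step reads off the statement.* By the left part of (1), $s_k\le s_{k+1}$ if $\alpha-k\ge k+1$, that is, if $k\le\frac{\alpha-1}2$. This gives monotonicity up to index $\lfloor\frac{\alpha+1}2\rfloor=\lceil\frac\alpha2\rceil$. By the right part, $s_{k+1}\le s_k$ if $2(\alpha-k)\le k+1$, that is, if $k\ge\frac{2\alpha-1}3$.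

Now let $s_i>s_j<s_l$ with $i<j<l$. If $j\le\lceil\alpha/2\rceil$ then $s_i\le s_j$. If $j\ge\lceil(2\alpha-1)/3\rceil$ then $s_j\ge s_l$. Both are impossible, so $j$ lies strictly between these indices. In particular $\frac\alpha2<j<\frac{2\alpha-1}3$, so all limit points of $j/\alpha$ lie in $[\frac12,\frac23]$. $\blacksquare$ (first part)

Between $\alpha/2$ and $2\alpha/3$ the two bounds in (1) allow both $s_{k+1}>s_k$ and $s_{k+1}<s_k$, so this argument says nothing there. To go further we need exact formulas, and those we have for $G^*$.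

## 5. Concavity of binomial rows near the middle, and the barrier at $\sqrt n$

Let $|V(G)|=n$. A stable set of $G^*$ consists of a stable set $S$ of $G$ and any set of pendants not attached to $S$. With $|S|=k$ there are $n-k$ free pendants, hence
$$I(G^*;x)=\sum_ks_k(G)x^k(1+x)^{n-k}=(1+x)^n\,I\!\left(G;\tfrac x{1+x}\right). \tag{2}$$
Write $f_j=[x^j]I(G^*;x)$ and $a=\alpha(G)$. Then, with $\binom Ni=0$ for $i\notin[0,N]$,
$$f_j=\sum_{k=0}^as_k(G)\binom{n-k}{j-k}. \tag{3}$$

So the sequence is a nonnegative combination of shifted binomial rows. The $k$-th row is symmetric about $\frac{n+k}2$, so the centers lie in $[\frac n2,\frac{n+a}2]$. Below this window every row increases, and above it every row decreases. Inside it the rows disagree about direction. The natural hope is that inside the window every row is *concave*, because sums of concave sequences are concave. A binomial row is concave within about $\frac12\sqrt N$ of its center, so this works when $a$ is at most about $\sqrt n$.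

**Theorem 3 (order of the threshold for $G^*$).**
(i) If $\alpha(G)(\alpha(G)+1)\le|V(G)|+2$, then $I(G^*;x)$ is unimodal.
(ii) The order $\sqrt{|V(G)|}$ cannot be improved: there are graphs $G$ with $|V(G)|\to\infty$, $\alpha(G)/\sqrt{|V(G)|}\to16$, and $I(G^*;x)$ not unimodal.

Part (ii) comes in Section 8. *Proof of (i).* Let $a^2+a\le n+2$ and put $\Delta_j=f_{j+1}-f_j$ for $j\ge0$, where $f_j=0$ for $j>n$.

**Step 1: outside the window.** *Here we find where all rows agree.* Let $N\ge0$. For an integer $i$ with $2i+1\le N$ we have $\binom Ni\le\binom N{i+1}$. This is clear if $i<0$, and otherwise the ratio $\binom N{i+1}/\binom Ni=\frac{N-i}{i+1}$ is at least $1$. If $2i+1\ge N$ then $i\ge0$, and the inequality is reversed: the same ratio is at most $1$ for $i\le N$, and both sides vanish for $i>N$.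

Take $N=n-k$ and $i=j-k$. The condition $2i+1\le N$ becomes $2j+1\le n+k$. It holds for all $k\ge0$ if $j\le\frac{n-1}2$, so
$$\Delta_j\ge0\quad\text{for }j\le j_0:=\left\lfloor\tfrac{n-1}2\right\rfloor .$$
The reverse condition $2j+1\ge n+k$ holds for all $k\le a$ if $j\ge\frac{n+a-1}2$, so
$$\Delta_j\le0\quad\text{for }j\ge j_1:=\left\lfloor\tfrac{n+a}2\right\rfloor .$$

**Step 2: where a binomial row is concave.** *This gives the exact test.* For $0\le i\le N$, dividing by $\binom Ni$ shows that
$$\binom N{i-1}-2\binom Ni+\binom N{i+1}\le0\iff\frac i{N-i+1}+\frac{N-i}{i+1}\le2 .$$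
Clearing denominators, this is $i(i+1)+(N-i)(N-i+1)\le2(i+1)(N-i+1)$. The left side is $i^2+(N-i)^2+N$ and the right side is $2i(N-i)+2N+2$. So the condition is
$$(N-2i)^2\le N+2 . \tag{4}$$

**Step 3: every row is concave inside the window.** *This applies (4) to each term of (3).* Let $j$ be an integer with $\frac n2\le j\le\frac{n+a}2$, and let $0\le k\le a$.

First, $0\le j-k\le n-k$, so that Step 2 applies. Since $a\le n$, we have $j\le n$. If $a=1$, then $j\ge1=a$ because $j\ge n/2>0$. If $a\ge2$, then $n\ge a^2+a-2\ge2a$, because $a^2-a-2=(a-2)(a+1)\ge0$; so $j\ge n/2\ge a$. In both cases $j\ge a\ge k$.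

Next, with $N=n-k$ and $i=j-k$ we have $N-2i=n+k-2j\in[k-a,k]$, so $(N-2i)^2\le\max\{k^2,(a-k)^2\}$. We need this to be at most $N+2=n-k+2$. Indeed
$$k^2+k\le a^2+a\le n+2,\qquad(a-k)^2+k=a^2-k(2a-k-1)\le a^2\le n+2,$$
where $k(2a-k-1)\ge0$ because for $1\le k\le a$ we have $2a-k-1\ge a-1\ge0$. So every term of (3) has non-positive second difference at $j$, and $\Delta_j\le\Delta_{j-1}$.

**Step 4: assembling.** *This locates the peak.* Since $\lceil n/2\rceil=j_0+1$, Step 3 says that $\Delta$ is nonincreasing on $j_0,j_0+1,\dots,j_1$. Let $j^*$ be the largest $j\in\{j_0,\dots,j_1\}$ with $\Delta_j\ge0$; it exists because $\Delta_{j_0}\ge0$. Then $\Delta_j\ge0$ for all $0\le j\le j^*$ and $\Delta_j\le0$ for all $j>j^*$. Moreover $j^*\ge j_0\ge0$. Also $j^*\le j_1\le n$, and $j^*\neq n$ because $\Delta_n=-f_n<0$. So $k=j^*+1\in\{1,\dots,n\}$ is a peak, and $I(G^*;x)$ is unimodal. $\blacksquare$ (part (i))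

**Where this stops.** Let $n$ be even and $a\le n/2$, and look at the row $k=a$ at $j=n/2$. Then $N-2i=a$ and $N+2=n-a+2$, so by (4) the second difference of this row is $\le0$ exactly when $a^2+a\le n+2$. As soon as $a^2+a>n+2$, this row is strictly convex at the left end of the window, and the term-by-term argument is over.

The failure suggests where to look for a counterexample. A binomial-type hump has width of order $\sqrt n$. If two humps had centers many multiples of $\sqrt n$ apart and comparable sizes, there would be a valley between them.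

## 6. Joins add humps: the mass and the shift of a clique

We now want to design such humps.

**Lemma 4.** $I(A\vee B)=I(A)+I(B)-1$, $I(A\cup B)=I(A)I(B)$, $I(rK_t;x)=(1+tx)^r$.

*Proof.* A stable set of the join lies inside $A$ or inside $B$, and only $\emptyset$ is counted twice. A stable set of the union is an arbitrary pair of stable sets. A stable set of $K_t$ is empty or a single vertex. $\blacksquare$

For instance $I(K_1\vee2K_1)=(1+x)+(1+x)^2-1=1+3x+x^2=I(P_3)$. So a join produces a *sum* of two polynomials, up to a small correction, and the substitution in (2) turns each into a product of linear factors, since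
$$(1+x)\Bigl(1+t\tfrac x{1+x}\Bigr)=1+(t+1)x . \tag{5}$$

**Products of linear factors as distributions.** Let $P(x)=\prod_{i=1}^n(1+c_ix)$ with $c_i\ge0$. Since
$$\frac{1+c_ix}{1+c_i}=\frac1{1+c_i}+\frac{c_i}{1+c_i}x ,$$
we get
$$\frac{[x^j]P}{P(1)}=\Pr(X=j), \tag{6}$$
where $X$ is a sum of $n$ independent Bernoulli variables with success probabilities $\frac{c_i}{1+c_i}$. We call $P(1)$ the *mass* of the hump $P$ and $\mathbb EX=\sum_i\frac{c_i}{1+c_i}$ its *center*. As $p(1-p)\le\frac14$, we have $\operatorname{Var}X\le n/4$. Chebyshev's inequality gives, for $w>0$,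
$$\Pr(|X-\mathbb EX|\ge w)\le\frac{n/4}{w^2}. \tag{7}$$
Hoeffding's inequality (Hoeffding, *J. Amer. Statist. Assoc.* 58 (1963)) gives, for $t\ge0$,
$$\Pr(X-\mathbb EX\ge t)\le e^{-2t^2/n},\qquad\Pr(X-\mathbb EX\le-t)\le e^{-2t^2/n}. \tag{8}$$

*Example.* $(1+x)(1+3x)=1+4x+3x^2$ has mass $8$, distribution $(\frac18,\frac48,\frac38)$ and center $\frac12+\frac34=\frac54$; indeed $\frac48+2\cdot\frac38=\frac54$.

**The ledger for cliques.** Take $(1+x)^n$ as reference: mass $2^n$, center $\frac n2$. By (5), a clique $K_t$ replaces one factor $1+x$ by $1+(t+1)x$. Put $q=1+\frac t2$, so $t=2(q-1)$ and the new factor is $1+(2q-1)x$. Its value at $1$ is $2q$, and its success probability is $1-\frac1{2q}$. So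
$$\text{each }K_{2(q-1)}\text{ multiplies the mass by }q\text{ and moves the center by }\tfrac12\bigl(1-\tfrac1q\bigr). \tag{9}$$
For example, $K_1$ ($q=\frac32$) has factor $\frac32$ and shift $\frac16$, and $K_2$ ($q=2$) has factor $2$ and shift $\frac14$.

**Unequal masses do not help.** Try $G=(rK_6)\vee(rK_2)$. The two products are $(1+x)^{n-r}(1+7x)^r$ and $(1+x)^{n-r}(1+3x)^r$. Their centers differ by $\frac r8$, but the second polynomial is at most the first coefficientwise, so it is nowhere the larger one and need not produce a second peak. The masses must be balanced.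

**Balanced masses, different centers.** By (9), one $K_{2(s^2-1)}$ has mass factor $s^2$ and shift $\frac12(1-\frac1{s^2})$. Two copies of $K_{2(s-1)}$ have the same mass factor $s\cdot s=s^2$ and shift $1-\frac1s$. The difference of the shifts is
$$1-\tfrac1s-\tfrac12+\tfrac1{2s^2}=\tfrac12\bigl(1-\tfrac1s\bigr)^2>0 . \tag{10}$$
For equal mass, small cliques move the center farther. With $r$ such units, the centers separate linearly in $r$, while for fixed $s$ the widths grow like $\sqrt r$. So large $r$ must win.

## 7. Two balanced humps: the counterexample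

**Theorem 5 (disproof).** Let $s\ge2$ and $r\ge128\,s^4(s+3)/(s-1)^3$ be integers, and let
$$G=G_{r,s}=\bigl(rK_{2(s^2-1)}\bigr)\vee\bigl(2rK_{2(s-1)}\bigr).$$
Then $G^*$ is very well-covered and $I(G^*;x)$ is not unimodal. In particular ($s=2$, $r=10240$), $G=(10240\,K_6)\vee(20480\,K_2)$ gives a counterexample with $\alpha(G^*)=102400$.

*Proof.* $G^*$ is very well-covered by Lemma 1.

**Step 1: the two humps.** *We write $I(G^*;x)$ as a sum of two products of equal mass.* The number of vertices of $G$ is
$$n=2r(s^2-1)+4r(s-1)=2r(s-1)(s+3).$$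
By (2), Lemma 4 and (5), $I(G^*;x)=P_A+P_B-(1+x)^n$, where
$$P_A=(1+x)^{n-r}\bigl(1+(2s^2-1)x\bigr)^r,\qquad P_B=(1+x)^{n-2r}\bigl(1+(2s-1)x\bigr)^{2r}.$$
Then $P_A(1)=2^{n-r}(2s^2)^r=2^ns^{2r}$ and $P_B(1)=2^{n-2r}(2s)^{2r}=2^ns^{2r}$. Call the common value $N$. Let $X,Y$ be the Bernoulli sums attached to $P_A,P_B$ by (6), with means
$$\mu_A=\tfrac n2+\tfrac r2-\tfrac r{2s^2},\qquad\mu_B=\tfrac n2+r-\tfrac rs .$$

**Step 2: the separation against the width.** *We translate the hypothesis on $r$.* By (10), $\mu_B-\mu_A=\frac r2(1-\frac1s)^2$. Call this $4w$, so $w=\frac{r(s-1)^2}{8s^2}$. Then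
$$w^2\ge n\iff\frac{r^2(s-1)^4}{64s^4}\ge2r(s-1)(s+3)\iff r\ge\frac{128s^4(s+3)}{(s-1)^3},$$
which is the hypothesis. Also $(s-1)(s+3)\ge5$, so $n\ge10r\ge10$ and $w\ge\sqrt{10}>3$.

**Step 3: sandwiching the coefficients.** *We remove the correction term $-(1+x)^n$.* Let $f_j=[x^j]I(G^*;x)$. Since $(1+x)^n\le P_A$ and $(1+x)^n\le P_B$ coefficientwise, we have $P_A\le P_A+P_B-(1+x)^n\le P_A+P_B$, and likewise with $P_B$ on the left. So
$$N\max\{\Pr(X=j),\Pr(Y=j)\}\le f_j\le N\bigl(\Pr(X=j)+\Pr(Y=j)\bigr). \tag{11}$$

**Step 4: peaks.** *Near each center some coefficient is large.* By (7) and $w^2\ge n$, $\Pr(|X-\mu_A|\le w)\ge1-\frac{n/4}{w^2}\ge\frac34$. The closed interval $[\mu_A-w,\mu_A+w]$ contains at most $2w+1$ integers. So some integer $i$ in it has $\Pr(X=i)\ge\frac{3/4}{2w+1}$, and by (11)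
$$f_i\ge\frac{3N}{4(2w+1)}.$$
In the same way there is an integer $l\in[\mu_B-w,\mu_B+w]$ with $f_l\ge\frac{3N}{4(2w+1)}$.

**Step 5: the valley.** *Between the centers some coefficient is small.* Let $M=(\mu_A+w,\mu_A+3w)$. As $\mu_B=\mu_A+4w$, this is $(\mu_B-3w,\mu_B-w)$. If $X\in M$ then $|X-\mu_A|>w$, and if $Y\in M$ then $|Y-\mu_B|>w$. So by (7)
$$\Pr(X\in M)+\Pr(Y\in M)\le\tfrac14+\tfrac14=\tfrac12 .$$
The open interval $M$ has length $2w$, so it contains at least $2w-1>0$ integers. Hence some integer $j\in M$ has $\Pr(X=j)+\Pr(Y=j)\le\frac1{2(2w-1)}$, and by (11)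
$$f_j\le\frac N{2(2w-1)} .$$

**Step 6: comparison.** *We check that the valley is lower than the peaks.* The inequality $\frac3{4(2w+1)}>\frac1{2(2w-1)}$ means $6(2w-1)>4(2w+1)$, that is, $w>\frac52$, which holds by Step 2. By the positions of the intervals, $i\le\mu_A+w<j<\mu_B-w\le l$, and $f_i>f_j<f_l$. So the sequence is not unimodal.

For $s=2$ the condition reads $r\ge128\cdot16\cdot5=10240$, and $n=10r$; so $r=10240$ gives $\alpha(G^*)=n=102400$. $\blacksquare$

In this example $w=\frac r{32}=320$ and $w^2=102400=n$, so Step 2 holds with equality.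

## 8. The order $\sqrt n$ cannot be improved

*Proof of Theorem 3(ii).* We let $s\to\infty$ and take $r$ as small as Theorem 5 allows: $G=G_{r,s}$ with $r=\lceil128s^4(s+3)/(s-1)^3\rceil$. A stable set of a join lies on one side, so $\alpha(G)=\max\{r,2r\}=2r$. With $n=2r(s-1)(s+3)$,
$$\frac{\alpha(G)^2}n=\frac{4r^2}{2r(s-1)(s+3)}=\frac{2r}{(s-1)(s+3)}\longrightarrow256\qquad(s\to\infty),$$
because $r/s^2\to128$. So $n\to\infty$, $\alpha(G)/\sqrt n\to16$, and $I(G^*;x)$ is not unimodal by Theorem 5. $\blacksquare$

## 9. Many peaks, with heights in any order and at any place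

We now build $m$ humps, and control where they sit and which is higher. Each control uses one kind of building block from the ledger (9).

* *Different centers, equal masses.* With $R$ divisible by $d$, take $R/d$ copies of $K_{2(2^d-1)}$ (here $q=2^d$). The mass factor is $(2^d)^{R/d}=2^R$ for every $d$, and the shift is $\frac Rd\cdot\frac12(1-2^{-d})=\theta_dR$ with
$$\theta_d=\frac{1-2^{-d}}{2d}.$$
* *Different heights.* Adding $\sigma u$ copies of $K_2$ multiplies the mass by $2^{\sigma u}$ and moves the center by only $\sigma u/4$.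
* *Location.* Adding $MK_1$ as a disjoint union multiplies all humps by the same factor and moves all of them by $M/6$.
* *Exact order.* A joined clique $K_L$ makes $|V(G)|$ equal to the prescribed $n$ and the graph connected, at the price of the small term $Lx(1+x)^{n-1}$.

For $m=2$, the first kind of block gives $RK_2$ and $\frac R2K_6$, which is the pair in Theorem 5 with $s=2$, $R=2r$.

**Lemma 6.** $\theta_d$ is strictly decreasing in $d\ge1$, and $\theta_1=\frac14$.

*Proof.* $\theta_d=\frac12\cdot\frac1d\sum_{i=1}^d2^{-i}$ is half the average of the first $d$ terms of a strictly decreasing sequence, and such averages strictly decrease. $\blacksquare$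

For instance $\theta_1,\theta_2,\theta_3=\frac14,\frac3{16},\frac7{48}$.

One point changes compared with Section 7. If one hump has mass $2^u$ times another, with $u$ linear in $n$, then the tail of the tall hump could swallow the small one. Chebyshev's inequality gives tails of size only about $1/n$, which is far too weak. Hoeffding's inequality (8) gives $e^{-\beta R}$ at distance linear in $n$, and we choose $u$ so that the height ratios stay below $e^{\beta R/2}$.

**Theorem 7 (arbitrarily many modes, prescribed order of heights, any location).** Let $m\ge2$, $\frac12\le a<b\le\frac23$, and let $\tau$ be a permutation of $\{1,\dots,m\}$. There are $\varepsilon>0$ and $n_0$ such that for every $n\ge n_0$ there is a connected very well-covered graph $H=G^*$ with $\alpha(H)=n$, whose coefficients $s_k$ satisfy the following. There are indices $an<i_1<j_1<i_2<\dots<j_{m-1}<i_m<bn$ with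

1. $s_{j_l}\le e^{-\varepsilon n}s_{i_h}$ for all $l,h$;
2. $s_{i_h}\le e^{-\varepsilon n}s_{i_{h'}}$ whenever $\tau(h)<\tau(h')$.

So counterexamples exist for *every* large $\alpha$, with any number of peaks.

*Proof.*

**Step 1: constants.** *We fix all parameters, in an order that avoids circularity.* Choose $c$ with $a<c<b$ and put $\kappa=6(c-\frac12)$. Since $\frac12<c<\frac23$, $\kappa\in(0,1)$. Put
$$\gamma=\min_{1\le d<m}(\theta_d-\theta_{d+1}),\qquad\rho=\min\{c-a,\;b-c,\;(1-\kappa)2^{-m-3}\},$$
$$\beta=\gamma^2\rho/64,\qquad\eta=\min\{\gamma/m,\ \beta/(2m)\}.$$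
By Lemma 6, $\gamma\in(0,\frac14]$, and $m\eta\le\gamma\le1$. Below, "$n$ large" means larger than a bound depending only on $m,a,b,c,\tau$. Let
$$M=\lfloor\kappa n\rfloor,\quad R=m!\,\lfloor\rho n/m!\rfloor,\quad u=\lfloor\eta R\rfloor,\quad\sigma(d)=\tau(m+1-d)-1\in\{0,\dots,m-1\}.$$
Then $R$ is divisible by every $d\le m$, and $\rho n-m!\le R\le\rho n$. So for $n$ large
$$\tfrac12\rho n\le R\le\rho n. \tag{12}$$

**Step 2: the graph.** *We assemble the blocks and check that they fit into $n$ vertices.* For $1\le d\le m$ let $A_d$ be the disjoint union of $R/d$ copies of $K_{2(2^d-1)}$ and $\sigma(d)u$ copies of $K_2$. Then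
$$|A_d|=\tfrac Rd\cdot2(2^d-1)+2\sigma(d)u\le2(2^d-1)R+2m\eta R\le2^{d+1}R ,$$
so $\sum_d|A_d|\le2^{m+2}R\le2^{m+2}\rho n\le\frac{1-\kappa}2n$. Hence, for $n$ large,
$$L:=n-M-\sum_d|A_d|\ge n-\kappa n-\tfrac{1-\kappa}2n=\tfrac{1-\kappa}2n\ge1 .$$
Let
$$G=K_L\vee\bigl(MK_1\cup(A_1\vee\dots\vee A_m)\bigr).$$
It has $n$ vertices and, being a join of two nonempty graphs, is connected. So $G^*$ is connected, and by Lemma 1 it is very well-covered with $\alpha(G^*)=n$.

**Step 3: the polynomial.** *We expand $I(G^*;x)$ into $m$ humps and small corrections.* By Lemma 4, used $m-1$ times for the inner join,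
$$I(G;x)=Lx+(1+x)^M\Bigl(\sum_{d=1}^mI(A_d;x)-(m-1)\Bigr).$$
By (2) and (5),
$$f:=I(G^*;x)=Lx(1+x)^{n-1}+\sum_{d=1}^mQ_d-(m-1)Q_0,\qquad Q_0=(1+x)^{n-M}(1+2x)^M,$$
$$Q_d=(1+x)^{n-M-R/d-\sigma(d)u}(1+2x)^M\bigl(1+(2^{d+1}-1)x\bigr)^{R/d}(1+3x)^{\sigma(d)u}.$$
The exponent of $1+x$ in $Q_d$ is nonnegative, because $R/d+\sigma(d)u\le|A_d|\le n-M$. Each $Q_d$ is a product of $n$ factors $1+c_ix$ with $c_i\ge1$, and $Q_0\le Q_d$ coefficientwise.

**Step 4: masses and centers.** *We read these off the ledger (9).* The mass of $Q_d$ is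
$$N_d:=Q_d(1)=2^n(\tfrac32)^M2^{R+\sigma(d)u} .$$
Put $N^-=2^n(\frac32)^M2^R$. Since $\sigma(d)u\le m\eta R\le\beta R/2$ and $2<e$,
$$N^-\le N_d\le N^-2^{m\eta R}\le N^-e^{\beta R/2}. \tag{13}$$
The Bernoulli sum $X_d$ attached to $Q_d$ by (6) has mean
$$\mu_d=\tfrac n2+\tfrac M6+\theta_dR+\tfrac{\sigma(d)u}4 . \tag{14}$$

**Step 5: sandwiching the coefficients.** *This is the analogue of (11).* Let $f_j=[x^j]f$. For each $d$, the $m-1$ polynomials $Q_e$ with $e\neq d$ absorb $-(m-1)Q_0$, so $f\ge Q_d$ coefficientwise. For the upper bound drop $-(m-1)Q_0$ and use $[x^j]Lx(1+x)^{n-1}\le n2^n\le n2^{-R}N^-$. Thus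
$$\max_dN_d\Pr(X_d=j)\le f_j\le\sum_dN_d\Pr(X_d=j)+n2^{-R}N^- . \tag{15}$$

**Step 6: separation.** *We compare the distance of the centers with the tails.* Let $\delta=\gamma R/8$. For $d<e$, Lemma 6 gives $\theta_d-\theta_e\ge\theta_d-\theta_{d+1}\ge\gamma$, so by (14)
$$\mu_d-\mu_e\ge\gamma R-\tfrac{m\eta R}4\ge\tfrac34\gamma R=6\delta . \tag{16}$$
In particular $\mu_1>\mu_2>\dots>\mu_m$. If $|j-\mu_d|\ge\delta$, then by (8) and (12)
$$\Pr(X_d=j)\le e^{-2\delta^2/n}=e^{-\gamma^2R^2/(32n)}\le e^{-\gamma^2\rho R/64}=e^{-\beta R}. \tag{17}$$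

**Step 7: peaks.** *Near $\mu_d$ we find a coefficient of size about $N_d$.* Let $p_d\in\{0,\dots,n\}$ maximize $\Pr(X_d=\cdot)$. There are $n+1$ values, so $\Pr(X_d=p_d)\ge\frac1{n+1}$. By (12), $e^{-\beta R}<\frac1{n+1}$ for $n$ large, so (17) forces $|p_d-\mu_d|<\delta$. By (16), $|p_d-\mu_e|\ge5\delta$ for $e\ne d$. Put
$$E=me^{-\beta R/2}+n2^{-R} .$$
By (15), $f_{p_d}\ge\frac{N_d}{n+1}$. By (15), (17) and (13),
$$f_{p_d}\le N_d+\sum_{e\ne d}N_ee^{-\beta R}+n2^{-R}N^-\le N_d+mN^-e^{\beta R/2}e^{-\beta R}+n2^{-R}N^-=N_d+N^-E .$$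
For $n$ large $E\le1$, so
$$\frac{N_d}{n+1}\le f_{p_d}\le2N_d . \tag{18}$$

**Step 8: valleys.** *Midway between consecutive centers all humps are tiny.* For $1\le d<m$ let $v_d=\lfloor(\mu_d+\mu_{d+1})/2\rfloor$. By (16) the midpoint is at distance at least $3\delta$ from $\mu_d$ and from $\mu_{d+1}$, hence from every $\mu_e$, since the $\mu_e$ decrease in $e$. For $n$ large $\delta\ge1$, so $|v_d-\mu_e|\ge3\delta-1\ge2\delta$ for all $e$. By (15), (17) and (13),
$$f_{v_d}\le\sum_eN_ee^{-\beta R}+n2^{-R}N^-\le N^-E . \tag{19}$$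

**Step 9: order and heights.** *We translate back to the indices of the theorem.* By Steps 7 and 8,
$$p_{d+1}<\mu_{d+1}+\delta<v_d<\mu_d-\delta<p_d .$$
Put $i_h=p_{m+1-h}$ and $j_h=v_{m-h}$. Taking $d=m-h$ gives $i_h<j_h<i_{h+1}$, so $i_1<j_1<i_2<\dots<j_{m-1}<i_m$.

For all $d,e$, (19), $N^-\le N_e$ and (18) give
$$f_{v_d}\le N_eE\le(n+1)E\,f_{p_e}.$$
If $\sigma(d)<\sigma(e)$, then $N_d\le2^{-u}N_e$, so by (18)
$$f_{p_d}\le2N_d\le2\cdot2^{-u}N_e\le2(n+1)2^{-u}f_{p_e}.$$
With $d=m+1-h$ and $e=m+1-h'$ we have $\sigma(d)=\tau(h)-1$ and $\sigma(e)=\tau(h')-1$, so $\sigma(d)<\sigma(e)$ means $\tau(h)<\tau(h')$.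

It remains to bound the two factors. By (12), $R\ge\frac12\rho n$ and $u\ge\eta R-1\ge\frac12\eta\rho n-1$. So
$$(n+1)E\le(n+1)\bigl(me^{-\beta\rho n/4}+n2^{-\rho n/2}\bigr),\qquad2(n+1)2^{-u}\le4(n+1)2^{-\eta\rho n/2}.$$
Let $\varepsilon=\frac12\min\{\frac{\beta\rho}4,\frac{\rho\ln2}2,\frac{\eta\rho\ln2}2\}$. Both right-hand sides are at most a polynomial in $n$ times $e^{-2\varepsilon n}$, hence at most $e^{-\varepsilon n}$ for $n$ large. This proves 1 and 2.

**Step 10: location.** *We check that all indices lie in $(an,bn)$.* Since $\kappa n-1<M\le\kappa n$ and $\frac12+\frac\kappa6=c$, the number $\frac12+\frac M{6n}$ lies in $[c-\frac1{6n},c]$. Next, $\theta_dR\le\frac R4$ and $\frac{\sigma(d)u}4\le\frac{m\eta R}4\le\frac{\gamma R}4\le\frac R{16}$, so $0\le\theta_dR+\frac{\sigma(d)u}4\le\frac5{16}R\le\frac12\rho n$. Finally $\delta=\frac{\gamma R}8\le\frac{\rho n}{32}$. So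
$$\frac{p_d}n\in\Bigl[c-\frac\rho{32}-\frac1{6n},\ c+\frac\rho2+\frac\rho{32}\Bigr].$$
Because $\rho\le c-a$ and $\rho\le b-c$, this interval lies in $(a,b)$ for $n$ large. The $v_d$ lie between the $p_d$. $\blacksquare$

*Example of the bookkeeping.* Let $m=2$ and let $\tau$ be the identity. Then $\sigma(1)=\tau(2)-1=1$ and $\sigma(2)=\tau(1)-1=0$. The extra copies of $K_2$ go to $A_1$, whose hump is the right one because $\theta_1>\theta_2$. So the right peak $i_2=p_1$ is the higher one, as $\tau(1)<\tau(2)$ demands.

## 10. Valley ratios fill the interval $[\frac12,\frac23]$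

We finish Proposition 2. In Section 4 we announced this part as depending on a "Theorem 8"; the result needed is Theorem 7 with $m=2$.

Let $y\in[\frac12,\frac23]$. For each integer $q\ge6$ choose $a_q<b_q$ with $y\in[a_q,b_q]\subseteq[\frac12,\frac23]$ and $b_q-a_q\le\frac1q$. Theorem 7 with $m=2$ and the interval $(a_q,b_q)$ gives, for some $n_q\ge q$, a very well-covered graph with $\alpha=n_q$ and indices $i_1<j_1<i_2$ such that $a_q<\frac{j_1}{n_q}<b_q$. By part 1 of Theorem 7, $s_{j_1}\le e^{-\varepsilon n_q}s_{i_h}<s_{i_h}$ for $h=1,2$. So $s_{i_1}>s_{j_1}<s_{i_2}$ is a valley with $|j_1/n_q-y|\le\frac1q$. As $q\to\infty$ we have $n_q\to\infty$, and these ratios converge to $y$.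

So every point of $[\frac12,\frac23]$ is a limit point, and by Section 4 there are no others. The range $\frac12\le a<b\le\frac23$ in Theorem 7 is therefore the widest possible. $\blacksquare$
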